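# Maps of $\mathbb P^n$ with the same preperiodic points as a generic map

## 1. A generic map is determined by its preperiodic points, up to iteration

Powers $f^k$ always denote iterates. For a morphism $f:\mathbb P^n\to\mathbb P^n$ over an algebraically closed field, $\mathrm{Per}(f)$ is the set of periodic points, and $\mathrm{Prep}(f)$ is the set of preperiodic points, that is, of points $x$ with $f^a(x)=f^b(x)$ for some $a>b\ge0$.

**Theorem A.** Let $n\ge 1$ and $d\ge 2$ be integers with $(n,d)\ne(1,2)$, and let $M_{n,d}$ be the moduli space of morphisms $\mathbb P^n\to\mathbb P^n$ of degree $d$. There is a countable family of proper Zariski closed subsets of $M_{n,d}$, defined over $\overline{\mathbb Q}$, such that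
$$\mathcal H(f)=\{f,f^2,f^3,\dots\}$$
for all $f\in M_{n,d}(\mathbb C)$ outside their union. Here $\mathcal H(f)$ is the set of all morphisms $g:\mathbb P^n\to\mathbb P^n$ of degree at least $2$ with $\mathrm{Prep}(g)=\mathrm{Prep}(f)$.

We deduce this from a statement with weaker hypotheses on $g$. Let $R_d$ be the variety of all degree-$d$ morphisms $\mathbb P^n\to\mathbb P^n$. Fix $\overline{\mathbb Q}\subset\mathbb C$, and call $f\in R_d(\mathbb C)$ **very general** if it lies in no proper Zariski closed subset of $R_d$ defined over $\overline{\mathbb Q}$.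

**Theorem B.** Let $n\ge1$, $d\ge2$, let $f\in R_d(\mathbb C)$ be very general, and let $g:\mathbb P^n\to\mathbb P^n$ be a morphism of degree $e\ge 2$ with
$$\text{(i) }\ \mathrm{Per}(f)\subset\mathrm{Prep}(g),\qquad\text{(ii) }\ g(\mathrm{Per}(f))\subset\mathrm{Prep}(f).$$
If $(n,d)\ne(1,2)$, then $g=f^j$ for some $j\ge1$. If $(n,d)=(1,2)$, then $g\in\{f^j,\ \tau\circ f^j\}$ for some $j\ge1$, where $\tau$ is the deck involution of $f$.

In plain words: suppose we are told only the set of points with finite forward orbit under $f$. Which other maps $g$ have exactly the same finite-orbit points? The iterates of $f$ do. Theorem A says that for most $f$ there are no others. It proves the conjecture stated in "Algebraic Dynamics, Canonical Heights and Arakelov Geometry" (http://faculty.bicmr.pku.edu.cn/~yxy/preprints/ICCM2010.pdf).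

Let us unpack the terms.

**Polarized systems.** A polarized algebraic dynamical system is a triple $(X,f,L)$ with $X$ a projective variety, $f:X\to X$ a morphism, $L$ an ample line bundle and $f^*L\cong L^{\otimes q}$ for an integer $q>1$. In general $\mathcal H(f)$ consists of the $g$ for which $(X,g,L)$ is again polarized, with its own $q'>1$, and $\mathrm{Prep}(g)=\mathrm{Prep}(f)$. For us $X=\mathbb P^n$ and $L=\mathcal O(1)$. A morphism of degree $d$ is given by $n+1$ forms of degree $d$ in $x_0,\dots,x_n$ with no common zero, and then $f^*\mathcal O(1)\cong\mathcal O(d)$. So the definition of $\mathcal H(f)$ in Theorem A is the general one in this case. Example: $[x_0^2:x_1^2]$ is a morphism of degree $2$, while $[x_0^2:x_0x_1]$ is not, because $[0:1]$ is a common zero.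

**Lifts.** Capital letters $F,G,\dots$ denote homogeneous lifts: $F=(F_0,\dots,F_n)$ is a tuple of forms of degree $d$ inducing $f$, unique up to a nonzero constant factor.

**Why the iterates always belong.** If $f^a(x)=f^b(x)$ with $a>b$ and $c=a-b$, then
$$f^{\beta+mc}(x)=f^{\beta}(x)\qquad\text{for all }\beta\ge b,\ m\ge0. \tag{1}$$
Taking $\beta=jb$ and $m=j$ gives $f^{ja}(x)=f^{jb}(x)$, so $\mathrm{Prep}(f)\subset\mathrm{Prep}(f^j)$; the other inclusion is clear. Hence $f^j\in\mathcal H(f)$ for every $j\ge1$. We shall use (1) again.

**Why (i) and (ii) are weaker.** If $\mathrm{Prep}(g)=\mathrm{Prep}(f)$, then (i) is clear, and (ii) holds because $g(\mathrm{Prep}(g))\subset\mathrm{Prep}(g)$.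

**The deck involution.** A degree-$2$ map $f$ of $\mathbb P^1$ over $\mathbb C$ is given by a field extension of degree $2$, hence Galois. So there is an involution $\tau\neq\mathrm{id}$ of $\mathbb P^1$ with $f\circ\tau=f$, and the fibres of $f$ are the sets $\{x,\tau(x)\}$. Example: for $f(x)=x^2+c$, $\tau(x)=-x$.

## 2. Very general maps, the quotient $M_{n,d}$, and why B implies A

The variety $R_d=R_{n,d}$ is defined over $\mathbb Q$. It is an open subset of the projective space of $(n+1)$-tuples of forms of degree $d$, so it is smooth and irreducible. Put $D=\dim R_d$. The group $PGL_{n+1}$ acts by conjugation, and we use that there is a geometric quotient $\pi:R_d\to M_{n,d}$ (Petsche–Szpiro–Tepper, Levy); its fibres on $\mathbb C$-points are the conjugacy classes. Example: on $\mathbb P^1$, $x\mapsto 2x^2$ and $x\mapsto x^2$ are the same point of $M_{1,2}$, since with $A(x)=2x$ we get $A(2(A^{-1}x)^2)=2\cdot2\cdot x^2/4=x^2$. The statement $\mathcal H(f)=\{f,f^2,\dots\}$ depends only on the conjugacy class, because $\mathcal H(AfA^{-1})=A\,\mathcal H(f)A^{-1}$.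

Very general maps exist and are easy to write down: normalize one coefficient of the lift to $1$ and let all the others be algebraically independent over $\overline{\mathbb Q}$. A map with coefficients in $\overline{\mathbb Q}$ is never very general, since it is itself a closed point over $\overline{\mathbb Q}$ and $D>0$.

**Proof that B implies A.** We must pass from "very general in $R_d$" to "outside countably many closed sets in $M_{n,d}$". There are countably many proper closed $Z\subset R_d$ defined over $\overline{\mathbb Q}$. For each, $\pi(R_d\setminus Z)$ is constructible and dense in the irreducible variety $M_{n,d}$, so it contains a dense open subset $U_Z$ defined over $\overline{\mathbb Q}$. Our countable family consists of the complements of the $U_Z$. Let $[f]\in\bigcap_ZU_Z$. For each $Z$, some conjugate of $f$ lies outside $Z$, so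
$$\{A\in PGL_{n+1}(\mathbb C):\ AfA^{-1}\in Z\}$$
is a proper closed subset of $PGL_{n+1}(\mathbb C)$. Countably many proper closed subsets do not cover an irreducible variety over the uncountable field $\mathbb C$. So some $A$ lies in none of them, and $AfA^{-1}$ is very general. By Theorem B every element of $\mathcal H(AfA^{-1})$ is an iterate of $AfA^{-1}$; conjugating back, $\mathcal H(f)=\{f,f^2,\dots\}$. $\square$

Two elementary facts will be used throughout.

**Lemma 2.1.** Let $G$ be a lift of a morphism of degree $e$, and let $H$ be an $(n+1)$-tuple of forms of degree $e$ with $H_iG_j=H_jG_i$ for all $i,j$. Then $H=cG$ with a constant $c$.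

*Proof.* Pick $i$ with $G_i\ne0$ and put $r=H_i/G_i$. Then $H_j=rG_j$ for all $j$. Write $r=u/v$ in lowest terms, with forms $u,v$ of the same degree (if $r=0$ there is nothing to prove). Then $v$ divides $uG_j$, hence $G_j$, for all $j$. If $v$ were not constant, it would have a zero in $\mathbb P^n$ (as $n\ge1$), a common zero of the $G_j$. So $v$ is constant, and so is $u$. $\square$

**Lemma 2.2.** For a morphism $f$ of degree $d\ge2$ and $a>b\ge0$, the set $\{x:f^a(x)=f^b(x)\}$ is finite.

*Proof.* If $\{f^m=\mathrm{id}\}$, $m\ge1$, were infinite, it would contain a curve $C$. Since $(f^m)^*\mathcal O(1)=\mathcal O(d^m)$ and $f^m$ is the identity on $C$, we would get $\deg C=d^m\deg C$, which is absurd. So $\{f^{a-b}=\mathrm{id}\}$ is finite, and $\{f^a=f^b\}$ is its preimage under the finite map $f^b$. $\square$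

## 3. Power maps, odd cubics and quadratic maps: $\mathcal H(f)$ by hand

**The power map.** Let $f_0=[x_0^d:\dots:x_n^d]$. A point is preperiodic if and only if all ratios of its nonzero coordinates are roots of unity. Now take
$$g=[\zeta_0x_{\sigma(0)}^e:\dots:\zeta_nx_{\sigma(n)}^e],\qquad e\ge2,$$
with a permutation $\sigma$ and roots of unity $\zeta_j$. Then $\mathrm{Prep}(g)=\mathrm{Prep}(f_0)$. Indeed, if $N$ is divisible by the orders of all $\zeta_j$, then $g$ maps the finite set of points with coordinates in $\{0\}\cup\mu_N$ to itself, so $\mathrm{Prep}(f_0)\subset\mathrm{Prep}(g)$. Conversely, some iterate of $g$ has the form $[\xi_jx_j^E]_j$ with $E\ge2$ and roots of unity $\xi_j$. A ratio $u\ne0$ of two nonzero coordinates of a preperiodic point then satisfies $\xi' u^{E^a}=\xi''u^{E^b}$ with $a>b$ and roots of unity $\xi',\xi''$, so $u$ is a root of unity. For this $f_0$ the set $\mathcal H(f_0)$ is enormous, and every degree $e\geq 2$ occurs in it.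

(The source lists, as known: for $d=2$ these maps are all of $\mathcal H(f_0)$; for a Lattès map $f$ on $\mathbb P^1_{\mathbb C}$ descended from an elliptic curve, $\mathcal H(f)$ consists of all Lattès maps of degree $>1$ descended from the same curve; and $\mathcal H(T_d)=\{\pm T_e:e\ge2\}$ for the Chebyshev polynomial $T_d$, $d>1$. We do not need this.)

**An odd cubic.** Let $f(x)=x^3+cx$ on $\mathbb P^1$. As $f$ is odd, $(-f)\circ(-f)=f\circ f$, so $\mathrm{Prep}(-f)=\mathrm{Prep}(f)$. But $-f$ has degree $3$ and differs from $f$, so it is not an iterate of $f$. Symmetries must be excluded, and "generic" does that.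

**Degree two on the line.** Let $(n,d)=(1,2)$ with deck involution $\tau$. From $f\tau=f$ we get $(\tau f)^m=\tau f^m$, so for $a>b\ge1$ we have $(\tau f)^a(x)=(\tau f)^b(x)$ if and only if $f^a(x)=f^b(x)$. Hence $\tau f\in\mathcal H(f)$, and $\tau f\ne f$ because $f$ is surjective and $\tau\ne\mathrm{id}$. So the conclusion of Theorem A fails for every $f$ here, and the exclusion is necessary.

**A first-order computation for $x^3+t$.** Suppose, for the moment only, that we had a holomorphic family $g_t$ of rational functions of degree $e$ with $g_0=x^e$ and $g_t\circ f_t=f_t\circ g_t$, where $f_t(x)=x^3+t$. Write $g_t=x^e(1+t\theta(x)+O(t^2))$. If $g_t=A_t/B_t$ with $A_0=x^e$, $B_0=1$, then $\theta=\dot A/x^e-\dot B$, a Laurent polynomial. To first order in $t$,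
$$f_t\circ g_t=x^{3e}\bigl(1+t(3\theta(x)+x^{-3e})\bigr),\qquad g_t\circ f_t=x^{3e}\bigl(1+t(\theta(x^3)+e\,x^{-3})\bigr),$$
so
$$3\theta(x)-\theta(x^3)=e\,x^{-3}-x^{-3e}.$$
Compare the coefficients of $x^{-3^s}$ for $s\ge0$, multiply by $3^s$ and sum. The left side telescopes:
$$\sum_{s\ge0}3^{s+1}\theta_{-3^s}-\sum_{s\ge1}3^s\theta_{-3^{s-1}}=0.$$
The right side gives $3e$ from the first term. The second contributes $-3^{u+1}=-3e$ if $e=3^u$ is a power of $3$, and nothing otherwise. So $e$ must be a power of $3$. At $t=0$ any $e$ was allowed; one derivative in $t$ singles out the degrees of the iterates.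

## 4. Specializing to the power map, and what the limit does not see

Here is a natural plan. Suppose a very general $f$ has a partner $g$ of degree $e$ that is not an iterate. Let the pair $(f,g)$ move in an algebraic family, let $f$ tend to a map whose partners can be computed, say $f_0=[x_0^d:\dots:x_n^d]$, and look for a contradiction there. The plan meets two obstacles.

First, $g$ may degenerate. The space $R_e$ is not compact: $[x_0^e:\varepsilon x_1^e]$ leaves it as $\varepsilon\to0$. This is overcome by the equality of the Green functions of $f$ and $g$ (Section 6), which bounds the coefficients of suitable lifts of $g$ and keeps the limit a morphism.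

Second, when the limit $g_0$ exists, we shall find $g_0=[\zeta_jx_{\sigma(j)}^e]_j$. But Section 3 shows that each such map, for every $e$, $\sigma$ and roots of unity $\zeta_j$, really does satisfy $\mathrm{Prep}(g_0)=\mathrm{Prep}(f_0)$. So no contradiction can come from the fibre at $f_0$ alone, and this is where the plan stops.

What gets past this point is that $(f_0,g_0)$ is not an isolated pair: $g$ varies holomorphically with $f$ in a whole neighbourhood of $f_0$. We compute the first derivative at $f_0$ in the direction of every monomial, as for $x^3+t$ above. For this we need a relation between $f$ and $g$ that can be differentiated. Commutation itself may fail: with $f_0(x)=x^3$ and $g_0(x)=\zeta x^e$, $\zeta$ of order $3$, one has $f_0^l g_0(x)=x^{3^le}$ but $g_0f_0^l(x)=\zeta x^{3^le}$ for every $l\ge1$. After replacing $g$ by $f^k\circ g$ the relation holds, and the factor $f^k$ must be removed at the end. That last removal is where $(1,2)$ behaves differently.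

From now on $f,g,e$ are as in Theorem B.

## 5. Spreading a partner out over the space of maps

One published result is used here and again later.

**[Den]** For $f\in R_d(\mathbb C)$, $\mathrm{Per}(f)$ is Zariski dense in $\mathbb P^n$ (Fakhruddin, *J. Ramanujan Math. Soc.* 18 (2003), Thm 5.1; also Briend–Duval, *Acta Math.* 182 (1999)). The same holds over $\overline{\mathbb Q}$.

**Step 1: $g$ is algebraic over $f$.** The purpose is to see that $g$ has no free parameters once $f$ is given. Let $K$ be the field generated over $\overline{\mathbb Q}$ by (the coordinates of) $f$, and $\overline K\subset\mathbb C$ its algebraic closure. By Lemma 2.2, $\mathrm{Prep}(f)$ is a union of finite sets defined over $K$, so $\mathrm{Prep}(f)\subset\mathbb P^n(\overline K)$. For $x\in\mathrm{Per}(f)$, (ii) gives $y_x:=g(x)\in\mathrm{Prep}(f)\subset\mathbb P^n(\overline K)$. Consider the linear system over $\overline K$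
$$H(x)\wedge y_x=0\qquad\text{for all }x\in\mathrm{Per}(f)$$
in an unknown $(n+1)$-tuple $H$ of forms of degree $e$. A lift $G$ of $g$ is a solution. If $H$ is any complex solution, then each $H_iG_j-H_jG_i$ vanishes on $\mathrm{Per}(f)$, which is Zariski dense by [Den], so it is zero, and $H\in\mathbb CG$ by Lemma 2.1. So the solution space is one-dimensional. Being the solution space of a linear system over $\overline K$, it is spanned by a solution over $\overline K$. Hence $g$ is defined over $\overline K$.

**Step 2: the variety $V$.** The purpose is to turn the single pair $(f,g)$ into a family. Let $V\subset R_d\times R_e$ be the Zariski closure over $\overline{\mathbb Q}$ of the point $(f,g)$, that is, the smallest closed subset defined over $\overline{\mathbb Q}$ containing it. Then: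

- $V$ is irreducible, and $(f,g)$ lies in no proper closed subset of $V$ defined over $\overline{\mathbb Q}$;
- the projection $p:V\to R_d$ is dominant, since $f$ is very general;
- $\dim V=D$, since $\dim V$ is the transcendence degree over $\overline{\mathbb Q}$ of the field generated by $f$ and $g$. By Step 1 this is the transcendence degree of $K$, which is $D$.

Example: if $g=f^j$, then $V$ is the graph of $f'\mapsto f'^j$. Our goal is to show that nothing else occurs.

**Step 3: the orbit relations hold on all of $V$, uniformly in the period.** We want (i) and (ii) for every pair in $V$, so that they survive the passage to the limit.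

**Lemma 5.1.** For each $m\ge1$ there are $a_m>b_m\ge0$ such that for all $(f',g')\in V(\mathbb C)$ and all $x$ with $f'^m(x)=x$: $x\in\mathrm{Prep}(g')$ and $f'^{a_m}(g'(x))=f'^{b_m}(g'(x))$.

*Proof.* Let
$$Q_m=\{(f',g',x)\in V\times\mathbb P^n:\ f'^m(x)=x\}.$$
It is proper over $V$ with finite fibres (Lemma 2.2), hence finite over $V$. It is the preimage of the diagonal of $\mathbb P^n\times\mathbb P^n$ under $(f',g',x)\mapsto(f'^m(x),x)$, and the diagonal is locally given by $n$ equations. Since $V\times\mathbb P^n$ is irreducible of dimension $D+n$, each irreducible component $Y$ of $Q_m$ has $\dim Y\ge D$. As $Y$ is finite over $V$, $\dim Y=D$, and the image of $Y$ is closed of dimension $D$, so $Y\to V$ is surjective.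

Pick a point $(f,g,x)\in Y(\mathbb C)$ over $(f,g)$. It lies in no proper closed subset $W$ of $Y$ defined over $\overline{\mathbb Q}$: the image of $W$ in $V$ is closed, defined over $\overline{\mathbb Q}$ and of dimension $<D$, so it does not contain $(f,g)$. Since $x\in\mathrm{Per}(f)$, (i) and (ii) give $g^{a'}(x)=g^{b'}(x)$ and $f^a(g(x))=f^b(g(x))$ for some $a'>b'\geq 0$ and $a>b\geq 0$. These are closed conditions over $\overline{\mathbb Q}$ on $Y$ that hold at $(f,g,x)$, so they hold on all of $Y$.

There are finitely many components $Y$. By (1), if $b_m$ is the maximum of the numbers $b$ and $a_m-b_m$ the product of the numbers $a-b$ over all components, then the pair $(a_m,b_m)$ works for all of them. $\square$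

## 6. Green functions and the limit over the power map

**Step 4: Green functions.** They measure the size of orbits of lifts, and they will bound the coefficients of $g'$ for $(f',g')\in V$. For a lift $F$ of a morphism of degree $d\ge2$ put
$$G_F(z)=\lim_{k\to\infty}d^{-k}\log\|F^k(z)\|,\qquad z\in\mathbb C^{n+1}\setminus0.$$
With $C(F)=\sup_{\|z\|=1}\bigl|\log\|F(z)\|\bigr|$, homogeneity gives $\bigl|\log\|F(z)\|-d\log\|z\|\bigr|\le C(F)$, so consecutive terms of the sequence differ by at most $d^{-(k+1)}C(F)$. Hence the limit exists, the convergence is uniform, and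
$$\bigl|G_F(z)-\log\|z\|\bigr|\le \frac{C(F)}{d-1}. \tag{2}$$
Since $C(F)$ is locally bounded in $F$, the convergence is locally uniform in $(F,z)$, and $G_F(z)$ is continuous in $(F,z)$. From the definition,
$$G_F\circ F=d\,G_F,\qquad G_F(cz)=G_F(z)+\log|c|,\qquad G_{cF}=G_F+\frac{\log|c|}{d-1}. \tag{3}$$
For the last one: $(cF)^k=c^{1+d+\dots+d^{k-1}}F^k$.

Let $\omega=dd^c\log\|\cdot\|$ be the Fubini–Study form on $\mathbb P^n$, with $dd^c$ normalized so that $\int\omega^n=1$. A continuous function $\varphi$ on $\mathbb P^n$ is $\omega$-psh if $\varphi+\log\|\cdot\|$ is plurisubharmonic on $\mathbb C^{n+1}\setminus0$. As a locally uniform limit of the plurisubharmonic functions $d^{-k}\log\|F^k\|$, $G_F$ is plurisubharmonic. So $\varphi_F=G_F-\log\|\cdot\|$, which descends to $\mathbb P^n$ by (3), is continuous and $\omega$-psh, and it defines a probability measure $(\omega+dd^c\varphi_F)^n$.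

Example: for $F_0=(x_0^d,\dots,x_n^d)$,
$$d^{-k}\log\|(z_i^{d^k})_i\|\to \log\max_i|z_i|=G_{F_0}(z). \tag{4}$$
For $n=1$ in the coordinate $x=z_1/z_0$ this is $\log^+|x|=\int_0^{2\pi}\log|x-e^{i\vartheta}|\,\frac{d\vartheta}{2\pi}$ (Jensen). Since $dd^c\log|x-a|=\delta_a$, the measure is the uniform measure on the unit circle.

**Step 5: two arithmetic and analytic inputs.** They turn common preperiodic points into an equality of Green functions.

**[Eq]** (X. Yuan, *Invent. Math.* 173 (2008), Thm 3.1) Let $L$ be an ample line bundle with semipositive adelic metric on a projective variety $X$ over a number field. The Galois orbits of a generic sequence $x_i$ of algebraic points with $h_{\bar L}(x_i)\to h_{\bar L}(X)$ equidistribute at every place $v$ to the normalized measure $c_1(\bar L)_v^{\dim X}/\deg_LX$. For the canonical metric of a polarized system, the metric is semipositive, $h_{\bar L}(X)=0$, and preperiodic points have height $0$ (S. Zhang, *J. Algebraic Geom.* 4 (1995)).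

**[Un]** (Z. Błocki, *Indiana Univ. Math. J.* 52 (2003)) If $\varphi,\psi$ are bounded $\omega$-psh functions on a compact Kähler manifold $(X,\omega)$ of dimension $n$ with $(\omega+dd^c\varphi)^n=(\omega+dd^c\psi)^n$, then $\varphi-\psi$ is constant.

An adelic metric on $L$ is a suitable collection of metrics, one for each place, and it defines a height. For the system $(\mathbb P^n,f,\mathcal O(1))$ the canonical metric at an archimedean place is $\|s\|(z)=|s(z)|e^{-G_F(z)}$ for linear forms $s$, so its curvature measure there is $(\omega+dd^c\varphi_F)^n$. Its height is the canonical height $\lim_k d^{-k}h(f^k(x))$, which is $0$ when the orbit of $x$ is finite. For the power map this is the usual height $h$, and $h([1:\zeta])=0$ for a root of unity $\zeta$. A sequence of points is *generic* if every proper closed subvariety contains only finitely many of its terms. On $\mathbb P^1$ any sequence of distinct points is generic; on $\mathbb P^2$ a sequence of points on one fixed line is not.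

**Step 6: equal Green functions on all of $V$.** This is the relation that will prevent degeneration.

**Lemma 6.1.** For every $(f',g')\in V(\mathbb C)$ and every lift $F'$ of $f'$ there is a lift $G'$ of $g'$ with $G_{F'}\circ G'=e\,G_{F'}$.

*Proof.* First let $(f',g')\in V(\overline{\mathbb Q})$. Enumerate the proper closed subvarieties of $\mathbb P^n$ over $\overline{\mathbb Q}$ as $Z_1,Z_2,\dots$. By [Den] choose $x_i\in\mathrm{Per}(f')\setminus(Z_1\cup\dots\cup Z_i)$; the sequence $(x_i)$ is generic. By Lemma 5.1 its points lie in $\mathrm{Prep}(f')\cap\mathrm{Prep}(g')$, so they have height $0$ for the canonical metrics on $\mathcal O(1)$ of both $f'$ and $g'$. Apply [Eq] twice, over a number field over which $f'$ and $g'$ are defined and at the archimedean place given by $\overline{\mathbb Q}\subset\mathbb C$. The Galois orbits of the same points equidistribute to both measures, so for any lift $G'$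
$$(\omega+dd^c\varphi_{F'})^n=(\omega+dd^c\varphi_{G'})^n .$$
By [Un], $G_{G'}-G_{F'}=\varphi_{G'}-\varphi_{F'}$ is constant. By (3), for the degree $e$, rescaling $G'$ changes $G_{G'}$ by an arbitrary constant, so we may arrange $G_{G'}=G_{F'}$. Then $G_{F'}\circ G'=G_{G'}\circ G'=e\,G_{G'}=e\,G_{F'}$.

Now let $(f',g')\in V(\mathbb C)$ be arbitrary. The claim says that the function $z\mapsto G_{F'}(G'(z))-e\,G_{F'}(z)$ is constant for one lift $G'$; then rescaling $G'$, which adds a constant, makes it zero. By (3) this property does not depend on the lifts $F',G'$. It is closed in $(f',g')$ for the complex topology, because $G_F(z)$ is jointly continuous. It remains to see that $V(\overline{\mathbb Q})$ is dense in $V(\mathbb C)$. Smooth points are dense. Near a smooth point there is an étale map to $\mathbb A^D$ over $\overline{\mathbb Q}$; it is a local homeomorphism, points over $\overline{\mathbb Q}$-points are $\overline{\mathbb Q}$-points, and $\overline{\mathbb Q}^D$ is dense in $\mathbb C^D$. $\square$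

**Step 7: the family extends over $f_0$.** We now produce a point of $V$ over the power map $f_0$, with lift $F_0=(x_i^d)_i$. Since $p:V\to R_d$ is dominant, $p(V(\mathbb C))$ contains a nonempty Zariski open set, so it is dense in $R_d(\mathbb C)$ for the complex topology. Choose $(f_i,g_i)\in V(\mathbb C)$ with $f_i\to f_0$, lifts $F_i\to F_0$, and $G_i$ as in Lemma 6.1. By (2) there is a constant $C$ with $|G_{F_i}(z)-\log\|z\||\le C$ for all $i$ and $z$. Therefore
$$\log\|G_i(z)\|\le G_{F_i}(G_i(z))+C=e\,G_{F_i}(z)+C\le e\log\|z\|+(e+1)C,$$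
and in the same way $\log\|G_i(z)\|\ge e\log\|z\|-(e+1)C$. The upper bound shows that the coefficients of the $G_i$ are bounded, so after passing to a subsequence $G_i\to G_0$. The lower bound passes to $G_0$, so $G_0$ has no zero on $\mathbb C^{n+1}\setminus 0$ and defines $g_0\in R_e(\mathbb C)$. As $V$ is closed in $R_d\times R_e$,
$$v_0:=(f_0,g_0)\in V(\mathbb C).$$
By continuity $G_{F_0}\circ G_0=e\,G_{F_0}$, which by (4) means
$$\max_j|G_{0,j}(z)|=\max_i|z_i|^e\qquad\text{for all }z. \tag{5}$$

**Step 8: the shape of $g_0$.** Identity (5) is strong enough to determine $g_0$ up to finitely many kinds of choices.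

**Lemma 6.2.** There are a permutation $\sigma$ of $\{0,\dots,n\}$ and constants $\zeta_j$ with $G_{0,j}=\zeta_jx_{\sigma(j)}^e$. After scaling $G_0$ by a constant, all $\zeta_j$ are roots of unity.

*Proof.* Let $T=\{|z_0|=\dots=|z_n|=1\}$. We first show that $|G_{0,j}|=1$ on $T$ for every $j$. Fix $z^*\in T$ and let $J=\{j:|G_{0,j}(z^*)|=1\}$. By (5), $|G_{0,j}(z^*)|<1$ for $j\notin J$. Put $z(s)=(e^{s_i}z_i^*)_i$ for small $s\in\mathbb R^{n+1}$. For small $s$ the maximum in (5) is attained in $J$, so
$$e\max_is_i=\max_{j\in J}v_j(s),\qquad v_j(s)=\log|G_{0,j}(z(s))|,$$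
with $v_j$ smooth near $0$ and $v_j(0)=0$. Replace $s$ by $\epsilon s$, divide by $\epsilon$ and let $\epsilon\to0^+$. This gives
$$e\max_is_i=\max_{j\in J}\ell_j(s)\qquad\text{for all }s\in\mathbb R^{n+1},$$
where $\ell_j$ is the (linear) differential of $v_j$ at $0$. The open cone where $s_i$ is the strict maximum is covered by the finitely many closed sets $\{\ell_j=es_i\}$, $j\in J$. So one of them has nonempty interior, and $\ell_j=es_i$ identically for that $j$. Different $i$ need different $j$, so $|J|=n+1$, as wanted.

On $T$ we have $\bar z_i=1/z_i$, so $|G_{0,j}|=1$ on $T$ means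
$$G_{0,j}(z)\,\overline{G_{0,j}}(1/z)=1\quad\text{on }T,$$
where $\overline{G_{0,j}}$ has the conjugate coefficients and $1/z$ is taken coordinatewise. A Laurent polynomial vanishing on $T$ is zero (its coefficients are Fourier coefficients), so this is an identity of Laurent polynomials. Hence $G_{0,j}$ is a unit in the ring of Laurent polynomials: a nonzero constant times a monomial. The $G_{0,j}$ have no common zero at the $q$-th coordinate point, so for each $q$ some $G_{0,j}$ is $\zeta_jx_q^e$. Different $q$ need different $j$, so this is a bijection, and we write $q=\sigma(j)$.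

Finally, apply Lemma 5.1 at $v_0$ with $m=1$ and the fixed point $x=[1:\dots:1]$ of $f_0$: $g_0(x)=[\zeta_0:\dots:\zeta_n]$ is preperiodic for $f_0$. So $(\zeta_i/\zeta_0)^{d^a}=(\zeta_i/\zeta_0)^{d^b}$ with $a>b$, and $\zeta_i/\zeta_0$ is a root of unity. Scale $G_0$ so that $\zeta_0=1$. $\square$

## 7. Moving periodic points, and $V$ as a graph near $v_0$

"Germ" means germ at $f_0$ in $R_d(\mathbb C)$. Let $\mathcal T\subset\mathbb P^n$ be the set of points whose coordinates can all be taken to be roots of unity. Then $f_0(\mathcal T)\subset\mathcal T$ and $g_0(\mathcal T)\subset\mathcal T$, and the points of $\mathcal T$ are $f_0$-preperiodic. Let $\mathcal T_{per}\subset\mathcal T$ be the set of $f_0$-periodic ones. If $\gcd(M,d)=1$, the $d$-th power map permutes $\mu_M$, so all points with coordinates in $\mu_M$ lie in $\mathcal T_{per}$. This makes $\mathcal T_{per}$ Zariski dense: a polynomial of degree $<M$ in each variable that vanishes on $\mu_M^{n+1}$ is zero, and $M=1+Nd$ can be as large as we like. Consequently, for each degree $N$ there is a finite $S\subset\mathcal T_{per}$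 on which no nonzero form of degree $N$ vanishes: add points one by one, lowering the dimension of the space of forms vanishing on $S$.

**Step 9: the points of $\mathcal T$ move holomorphically with $f'$.** This supplies a dense set of marked points for all $f'$ near $f_0$.

**Lemma 7.1.** For $y\in\mathcal T$ there is a unique continuous germ $f'\mapsto y(f')\in\mathbb P^n$ with $y(f_0)=y$ satisfying $f'^a(y(f'))=f'^b(y(f'))$ for some fixed $a>b\ge0$. It is holomorphic and independent of $(a,b)$. For any $a>b\geq 0$ with $f_0^a(y)=f_0^b(y)$ there are neighbourhoods of $f_0$ and $y$ such that $y(f')$ is the only solution $y'$ near $y$ of $f'^a(y')=f'^b(y')$.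

*Proof.* Let $a>b$ with $f_0^a(y)=f_0^b(y)=:w$. Work in the chart $x_0=1$ near $y$ and near $w$; all coordinates of $y$ and $w$ are nonzero. In this chart $f_0^a$ is $y_i'\mapsto y_i'^{\,d^a}$, with derivative $d^ay_i^{d^a-1}=d^aw_i/y_i$ at $y$. So the $y'$-derivative of $f'^a(y')-f'^b(y')$ at $(f_0,y)$ is
$$(d^a-d^b)\,\mathrm{diag}(w_i/y_i),$$
which is invertible. The implicit function theorem gives a holomorphic solution, unique near $y$. If two continuous germs satisfy the relation for the pairs $(a_1,b_1)$ and $(a_2,b_2)$, then by (1) both satisfy it for the pair $(b+c,b)$ with $b=\max(b_1,b_2)$ and $c=(a_1-b_1)(a_2-b_2)$. Evaluating at $f_0$ we see that $f_0^{b+c}(y)=f_0^b(y)$, so local uniqueness for this pair shows that the germs agree. $\square$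

The germ $f'(y(f'))$ takes the value $f_0(y)$ at $f_0$ and satisfies the same relation, so uniqueness gives
$$f'(y(f'))=(f_0(y))(f'). \tag{6}$$
In particular, if $f_0^m(x)=x$, then $f'^m(x(f'))=x(f')$. Example: for $f_t(x)=x^3+t$ on $\mathbb P^1$ and $y=1$, $y(f_t)$ is the fixed point of $f_t$ near $1$, namely $1-t/2+O(t^2)$ (check: $(1-t/2)^3+t=1-\tfrac32t+t+O(t^2)$).

**Step 10: on $V$, $g'$ acts on the moving points as $g_0$ does on $\mathcal T_{per}$.** This is how the limit controls a neighbourhood.

**Lemma 7.2.** Let $x\in\mathcal T_{per}$. For $(f',g')\in V(\mathbb C)$ close enough to $v_0$ (depending on $x$), $g'(x(f'))=(g_0(x))(f')$.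

*Proof.* Let $f_0^m(x)=x$; then $f'^m(x(f'))=x(f')$. By Lemma 5.1 the point $y'=g'(x(f'))$ satisfies $f'^{a_m}(y')=f'^{b_m}(y')$. It is close to $g_0(x)\in\mathcal T$, which satisfies the same relation for $f_0$ by Lemma 5.1 at $v_0$. By the last statement of Lemma 7.1, $y'=(g_0(x))(f')$. $\square$

**Step 11: $V$ is a graph near $v_0$.** Now $g'$ becomes a holomorphic function of $f'$, which can be differentiated.

**Lemma 7.3.** Near $v_0$, $V(\mathbb C)$ is the graph of a holomorphic map germ $\gamma:(R_d,f_0)\to(R_e,g_0)$. For every $x\in\mathcal T_{per}$, $\gamma(f')(x(f'))=(g_0(x))(f')$ as germs.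

*Proof.* Choose a finite $S\subset\mathcal T_{per}$ on which no nonzero form of degree $2e$ vanishes. Let $B$ be the dimension of the space of $(n+1)$-tuples $H$ of forms of degree $e$. With local holomorphic lifts of the points, let $M(f')$ be the linear map
$$H\mapsto\bigl(H(x(f'))\wedge(g_0(x))(f')\bigr)_{x\in S},$$
which is holomorphic in $f'$. If $H\in\ker M(f_0)$, the forms $H_iG_{0,j}-H_jG_{0,i}$ of degree $2e$ vanish on $S$, hence are $0$, and $H\in\mathbb CG_0$ by Lemma 2.1. As $G_0$ is in the kernel, $M(f_0)$ has rank $B-1$. Fix $B-1$ rows that are independent at $f_0$. Near $f_0$ their common kernel is one-dimensional and, by Cramer's rule, spanned by a holomorphic $H(f')\ne0$ with $H(f_0)=G_0$. Put $\gamma(f')=[H(f')]$, which lies in the open set $R_e$ for $f'$ near $f_0$.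

By Lemma 7.2, for $(f',g')\in V(\mathbb C)$ near $v_0$ a lift of $g'$ lies in $\ker M(f')$, so $g'=\gamma(f')$. Thus near $v_0$, $V(\mathbb C)$ is an analytic subset of the graph of $\gamma$. The graph is a connected manifold of dimension $D$, and $V(\mathbb C)$ has pure dimension $D$. A proper analytic subset of a connected $D$-dimensional manifold has dimension $<D$, so the germs coincide. The last statement is Lemma 7.2 for the points $(f',\gamma(f'))\in V(\mathbb C)$. $\square$

**Step 12: germs are determined by the moving points.** This is the uniqueness principle for the rest of the proof.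

**Lemma 7.4.** Let $A,B:(R_d,f_0)\to R_E$ be holomorphic germs with $A(f')(x(f'))=B(f')(x(f'))$ as germs for each $x\in\mathcal T_{per}$. Then $A=B$.

*Proof.* Choose a finite $S\subset\mathcal T_{per}$ on which no nonzero form of degree $2E$ vanishes. Injectivity of the evaluation map is an open condition, so no nonzero form of degree $2E$ vanishes on $\{x(f'):x\in S\}$ for $f'$ near $f_0$. With lifts $A(f')_i$ and $B(f')_i$, the forms $A_iB_j-A_jB_i$ vanish on this set, so they are $0$, and $A(f')=B(f')$ by Lemma 2.1. $\square$

## 8. A commuting germ $f'^k\circ\gamma(f')$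

**Step 13.** The purpose is to obtain the commutation relation to be differentiated; as Section 4 showed, we must first get rid of the part of the $\zeta_i$ whose order is not prime to $d$. Choose $k\ge0$ such that all $\zeta_i':=\zeta_i^{d^k}$ have order prime to $d$, and then $l\ge1$ with $\zeta_i'^{\,d^l}=\zeta_i'$ for all $i$. Put
$$e'=ed^k,\qquad\eta(f')=f'^k\circ\gamma(f'),\qquad h_0=\eta(f_0)=f_0^k\circ g_0 .$$
Then $h_0$ has the lift $H_0=(\zeta_i'x_{\sigma(i)}^{e'})_i$. Both $f_0^l\circ h_0$ and $h_0\circ f_0^l$ have the lift $(\zeta_i'x_{\sigma(i)}^{e'd^l})_i$, so $f_0^l\circ h_0=h_0\circ f_0^l$.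

For $x\in\mathcal T_{per}$, Lemma 7.3 and (6) give $\eta(f')(x(f'))=(h_0(x))(f')$. Also $f_0^l(x)\in\mathcal T_{per}$. Hence
$$(f'^l\circ\eta(f'))(x(f'))=(f_0^lh_0(x))(f'),$$
$$(\eta(f')\circ f'^l)(x(f'))=\eta(f')\bigl((f_0^lx)(f')\bigr)=(h_0f_0^l(x))(f').$$
The right sides agree, so by Lemma 7.4
$$f'^l\circ\eta(f')=\eta(f')\circ f'^l\qquad\text{for }f'\text{ near }f_0. \tag{7}$$

## 9. First-order variation at the power map

**Step 14: logarithmic derivatives.** We set up the calculus in which (7) becomes linear. Let $q_t$ be a holomorphic family of morphisms with lifts $Q_t$ and $Q_{0,i}=c_ix_{\tau(i)}^E$, $c_i\ne0$, $\tau$ a permutation. Put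
$$\delta(q)_i=\frac{d}{dt}\Big|_{t=0}\log Q_{t,i}=\frac{\dot Q_i}{Q_{0,i}},$$
a Laurent polynomial. Replacing $Q_t$ by $\lambda(t)Q_t$ adds the same constant $\dot\lambda(0)/\lambda(0)$ to all $\delta(q)_i$. If $r_t$ is another such family with lifts $R_t$, the chain rule gives
$$\delta(q\circ r)_i=\delta(q)_i\circ R_0+E\,\delta(r)_{\tau(i)}, \tag{8}$$
because $\log Q_{0,i}=\log c_i+E\log x_{\tau(i)}$ contributes $E\,\dot R_{\tau(i)}/R_{0,\tau(i)}$.

Now fix an index $p$ and a multi-index $\alpha$ with $|\alpha|=d$ and $\alpha\ne d\,\mathbf e_p$. Let $f_t$ have the lift $F_0+t\,x^\alpha\mathbf e_p$, and put $\kappa=\alpha-d\,\mathbf e_p\in\mathbb Z^{n+1}$. Then $\kappa\ne0$, $\sum_i\kappa_i=0$ and $\kappa_p=\alpha_p-d<0$. We write $[\,\cdot\,]$ for $1$ if the condition holds and $0$ otherwise. Then $\delta(f)_i=[i=p]\,x^\kappa$, and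
$$\delta(f^l)_i=[i=p]\,P_l(x),\qquad P_l(x)=\sum_{r=0}^{l-1}d^{\,l-1-r}x^{d^r\kappa}. \tag{9}$$
Indeed (8) with $f^l=f^{l-1}\circ f$ gives $\delta(f^l)_p=P_{l-1}(x^d)+d^{l-1}x^\kappa$, where $x^d$ is the coordinatewise power. The first term is $\sum_{r=1}^{l-1}d^{l-1-r}x^{d^r\kappa}$, which proves (9) by induction. Example: $f_t(x)=x^3+t$ from Section 3, with $x=x_1/x_0$, is $p=1$, $\alpha=(3,0)$, $\kappa=(3,-3)$, $x^\kappa=x^{-3}$.

**Step 15: differentiating (7).** Put $h_t=\eta(f_t)$, with a holomorphic lift that is $H_0$ at $t=0$, and $\theta=\delta(h)$. By (8) and (9),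
$$\delta(f^l\circ h)_i=[i=p]\,P_l(h_0(x))+d^l\theta_i(x),\qquad\delta(h\circ f^l)_i=\theta_i(x^{d^l})+e'\,[\sigma(i)=p]\,P_l(x),$$
where $h_0(x)$ stands for $H_0(x)$. By (7) these agree up to a constant, so for every $i$
$$d^l\theta_i(x)-\theta_i(x^{d^l})=e'\,[\sigma(i)=p]\,P_l(x)-[i=p]\,P_l(h_0(x))+\text{const}. \tag{10}$$

**Step 16: a functional that kills the unknown $\theta$.** We generalize the telescoping sum of Section 3. For a Laurent polynomial $R=\sum_\nu R_\nu x^\nu$ put
$$\Lambda(R)=\sum_{s\in\mathbb Z}d^{ls}R_{d^{ls}\kappa},$$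
with $R_\nu=0$ if $\nu\notin\mathbb Z^{n+1}$. The sum is finite since $\kappa\ne0$. It has three properties.

- If $R=d^l\theta(x)-\theta(x^{d^l})$, then $R_\nu=d^l\theta_\nu-\theta_{\nu/d^l}$, so
$$\Lambda(R)=\sum_sd^{l(s+1)}\theta_{d^{ls}\kappa}-\sum_sd^{ls}\theta_{d^{l(s-1)}\kappa}=0 .$$
- Constants have $\Lambda=0$, since $\kappa\ne0$.
- $\Lambda(P_l)=d^{l-1}$: we need $d^r\kappa=d^{ls}\kappa$ with $0\le r<l$, so only $r=s=0$ contributes.

**Step 17: $\sigma$ is the identity.** Let $i=\sigma^{-1}(p)$. If $i\ne p$, applying $\Lambda$ to (10) gives $0=e'd^{l-1}$, a contradiction. As $p$ was arbitrary, $\sigma=\mathrm{id}$.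

**Step 18: $e'$ is a power of $d$ and all $\zeta'_i$ are equal.** Take $i=p$ in (10). With $\zeta'^{\kappa}=\prod_i\zeta_i'^{\,\kappa_i}$,
$$P_l(h_0(x))=\sum_{r=0}^{l-1}d^{\,l-1-r}\,\zeta'^{\,d^r\kappa}\,x^{e'd^r\kappa}.$$
This contributes to $\Lambda$ only for pairs $(r,s)$ with $e'd^r=d^{ls}$ and $0\le r<l$. If there is no such pair, $\Lambda$ of (10) reads $0=e'd^{l-1}$, a contradiction. So $e'=d^{j'}$ with $j'=ls-r$, which determines $r$ (modulo $l$, hence exactly) and $s$. Then
$$0=e'd^{l-1}-d^{ls}d^{l-1-r}\zeta'^{\,d^r\kappa}=d^{l-1}e'\,(1-\zeta'^{\,d^r\kappa}).$$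
So $\zeta'^{\,d^r\kappa}=1$. Since $\zeta'^\kappa$ has order prime to $d$, $\zeta'^\kappa=1$. This holds for every admissible $p$ and $\alpha$. For $q\ne p$, the choices $\alpha=d\,\mathbf e_q$ and $\alpha=(d-1)\mathbf e_q+\mathbf e_p$ give
$$\zeta_q'^{\,d}=\zeta_p'^{\,d},\qquad\zeta_q'^{\,d-1}=\zeta_p'^{\,d-1},$$
so $\zeta_q'=\zeta_p'$ for all $p,q$. Hence $h_0=f_0^{j'}$.

**Step 19: from $h_0$ to the whole germ.** For $x\in\mathcal T_{per}$ we have $\eta(f')(x(f'))=(f_0^{j'}x)(f')=f'^{j'}(x(f'))$ by (6), so $\eta(f')=f'^{j'}$ by Lemma 7.4. Comparing degrees, $ed^k=d^{j'}$. As $e\ge2$, we get $e=d^j$ with $j=j'-k\ge1$, and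
$$f'^k\circ\gamma(f')=f'^{k+j},\qquad g_0=[\zeta_0x_0^{d^j}:\dots:\zeta_nx_n^{d^j}]. \tag{11}$$

## 10. Removing the factor $f'^k$

**Step 20.** If $k=0$, (11) says $\gamma(f')=f'^j$. Let $k\ge1$. We cannot simply cancel $f'^k$ on the left, since it is not injective. Instead we differentiate (11) and use that $\gamma(f_t)$ has polynomial lifts, which limits the poles of its logarithmic derivative.

Let $\psi=\delta(\gamma(f_t))$, using a holomorphic lift $G_t$ of $\gamma(f_t)$ with value $G_0=(\zeta_ix_i^{d^j})_i$ at $t=0$. Then
$$\psi_p=\frac{\dot G_p}{\zeta_px_p^{d^j}}$$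
with $\dot G_p$ a form of degree $d^j$, so every monomial in $\psi_p$ has $x_p$-exponent at least $-d^j$. By (8) and (9), taking $\delta$ of (11) for $i=p$ gives
$$d^k\psi_p=\sum_{r=0}^{k+j-1}d^{\,k+j-1-r}x^{d^r\kappa}-\sum_{r=0}^{k-1}d^{\,k-1-r}\zeta^{d^r\kappa}x^{d^{j+r}\kappa}+\text{const}.$$
Assume $\alpha_p\le d-2$. Then the monomial $x^{d^j\kappa}$ has $x_p$-exponent $d^j(\alpha_p-d)\le-2d^j<-d^j$, so it does not occur in $\psi_p$. On the right it comes from $r=j$ in the first sum (note $j\le k+j-1$) and from $r=0$ in the second, so $d^{k-1}-d^{k-1}\zeta^\kappa=0$. Thus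
$$\zeta^\alpha=\zeta_p^d\qquad\text{for all }p\text{ and all }|\alpha|=d\text{ with }\alpha_p\le d-2. \tag{12}$$

- *Case $d\ge3$.* For $q\ne p$ both $\alpha=d\,\mathbf e_q$ and $\alpha=(d-1)\mathbf e_q+\mathbf e_p$ are allowed (in the latter $\alpha_p=1\le d-2$). So $\zeta_q^d=\zeta_p^d$ and $\zeta_q^{d-1}=\zeta_p^{d-1}$, whence $\zeta_q=\zeta_p$.
- *Case $d=2$, $n\ge2$.* For distinct $p,q,s$, the choices $\alpha=2\mathbf e_q$ and $\alpha=\mathbf e_q+\mathbf e_s$ give $\zeta_q^2=\zeta_p^2=\zeta_q\zeta_s$, so $\zeta_q=\zeta_s$. Any two indices $q\ne s$ admit such a $p$.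
- *Case $(n,d)=(1,2)$.* Only $\alpha=2\mathbf e_q$ with $q\ne p$ is allowed, and (12) says $\zeta_0^2=\zeta_1^2$. The sign $\zeta_1/\zeta_0=\pm1$ remains, and it has to: $x\mapsto-x$ is the deck involution of $f_0(x)=x^2$.

So if $(n,d)\ne(1,2)$, then $g_0=f_0^j$. By Lemma 7.3 and (6), $\gamma(f')(x(f'))=(f_0^jx)(f')=f'^j(x(f'))$ for $x\in\mathcal T_{per}$, and Lemma 7.4 gives $\gamma(f')=f'^j$ near $f_0$.

## 11. From the germ at $f_0$ back to the very general $f$

**Step 21: the case $(n,d)\ne(1,2)$.** The germ identity must be carried to the original pair. In all cases $e=d^j$ and $\gamma(f')=f'^j$ near $f_0$. The set $\{(f',g')\in V:g'=f'^j\}$ is Zariski closed in $V$, and by Lemma 7.3 it contains a nonempty open subset of $V(\mathbb C)$ in the complex topology. A proper closed subset of the irreducible variety $V$ has smaller dimension and cannot do so. Hence it is all of $V$, and $g=f^j$. This proves Theorem B in this case, and with Section 2 it proves Theorem A.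

**Step 22: the case $(n,d)=(1,2)$.** Here we show that $f\circ g=f^{j+1}$ and read off the two possibilities. If $k=0$, then $\gamma(f')=f'^j$ and Step 21 gives $g=f^j$. If $k\ge1$, then $\zeta_0^2=\zeta_1^2$, so $f_0\circ g_0=f_0^{j+1}$. For $x\in\mathcal T_{per}$, Lemma 7.3 and (6) give
$$f'\bigl(\gamma(f')(x(f'))\bigr)=(f_0g_0x)(f')=(f_0^{j+1}x)(f')=f'^{j+1}(x(f')),$$
so $f'\circ\gamma(f')=f'^{j+1}$ near $f_0$ by Lemma 7.4. As in Step 21, $f'\circ g'=f'^{j+1}$ on all of $V$, hence $f\circ g=f^{j+1}$. So for each $x$ the points $g(x)$ and $f^j(x)$ lie in the same fibre of $f$, that is, $g(x)\in\{f^j(x),\tau f^j(x)\}$. Thus $\mathbb P^1$ is the union of the two closed sets $\{g=f^j\}$ and $\{g=\tau f^j\}$. As $\mathbb P^1$ is irreducible, one of them is everything. This completes the proof of Theorem B. $\blacksquare$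

## 12. Degree two on the line, symmetries of $\mathrm{Prep}(f)$, and other fields

The following statements are not needed for Theorem A.

**Proposition 12.1.** For generic $f\in M_{1,2}(\mathbb C)$, $\mathcal H(f)=\{f^j,\ \tau f^j:\ j\ge1\}$.

*Proof.* The inclusion "$\subset$" is Theorem B together with the reduction in Section 2, which applies word for word. Conversely, $f\tau=f$ gives $(\tau f^j)^m=\tau f^{jm}$, so for $a>b\ge1$ we have $(\tau f^j)^a(x)=(\tau f^j)^b(x)$ if and only if $f^{ja}(x)=f^{jb}(x)$. Hence $\mathrm{Prep}(\tau f^j)=\mathrm{Prep}(f^j)=\mathrm{Prep}(f)$. $\square$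

Since $\tau\ne\mathrm{id}$ and $f^j$ is surjective, $\tau f^j\ne f^j$, and by degrees $\tau f^j$ is not an iterate of $f$. So the conclusion of the conjecture holds for exactly the pairs $(n,d)\ne(1,2)$.

**Proposition 12.2.** If $(n,d)\ne(1,2)$ and $\mathcal H(f)=\{f,f^2,\dots\}$ (so for generic $f$), the only $\sigma\in PGL_{n+1}(\mathbb C)$ with $\sigma(\mathrm{Prep}(f))=\mathrm{Prep}(f)$ is the identity.

*Proof.* We have $\mathrm{Prep}(\sigma^{-1}f\sigma)=\sigma^{-1}\mathrm{Prep}(f)=\mathrm{Prep}(f)$, so $\sigma^{-1}f\sigma\in\mathcal H(f)$. It has degree $d$, so it equals $f$, and $\sigma$ commutes with $f$. Thus $\sigma$ permutes each finite set $\{x:f^m(x)=x\}$. By [Den] we can choose $n+2$ periodic points in general position, one after the other, avoiding finitely many hyperplanes each time. For a common multiple $m$ of their periods, they all lie in $\{f^m=\mathrm{id}\}$. Some power $\sigma^M$, $M\ge1$, fixes this finite set pointwise, so $\sigma^M=\mathrm{id}$. Then $(f\sigma)^M=f^M\sigma^M=f^M$, so $\mathrm{Prep}(f\sigma)=\mathrm{Prep}(f)$. So $f\sigma\in\mathcal H(f)$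 has degree $d$, and $f\sigma=f$. Hence $\sigma f=f\sigma=f$, and surjectivity of $f$ gives $\sigma=\mathrm{id}$. $\square$

In particular, for generic $f$ with $(n,d)\ne(1,2)$, the set $\mathrm{Prep}(f)$ together with $d$ determines $f$: a map of degree $d$ with the same preperiodic points lies in $\mathcal H(f)$, and $f$ is the only iterate of degree $d$.

**Proposition 12.3.** The conclusions of Theorem A and of Proposition 12.1 hold over any algebraically closed field $\mathbb F$ of characteristic $0$, for every $f$ whose class lies over the generic point of $M_{n,d,\mathbb Q}$.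

*Proof.* Let $g\in\mathcal H(f)$, and let $\mathbb F_0\subset\mathbb F$ be a finitely generated field over which $f$, $g$ (and $\tau$) are defined. By Lemma 2.2, all points of $\mathrm{Prep}(f)$ and $\mathrm{Prep}(g)$ are defined over $\overline{\mathbb F_0}$, which embeds into $\mathbb C$. After embedding, $[f]$ lies in no proper closed subset of $M_{n,d}$ defined over $\mathbb Q$. Hence it lies in none defined over $\overline{\mathbb Q}$, since each such subset is contained in a proper closed subset over $\mathbb Q$, the union of its finitely many Galois conjugates. So Theorem A, respectively Proposition 12.1, applies and gives the form of $g$. That the listed maps belong to $\mathcal H(f)$ was checked directly, by (1) and in the proof of Proposition 12.1, and those arguments work over $\mathbb F$. $\square$
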